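\title{Clique covers of complements of forests and of graphs of bounded treewidth}

\begin{abstract}
Let $\operatorname{cc}(H)$ be the least number of cliques needed to cover all edges of a graph $H$. We prove that every forest $F$ on $n$ vertices satisfies $\operatorname{cc}(\bar F)\le \log_2 n+O(\sqrt{\log n\,\log\log n})$, which confirms the conjecture that $\operatorname{cc}(\bar F)\le(1+o(1))\log_2 n$. More precisely, $\operatorname{cc}(\bar F)$ is asymptotic to $\log_2\nu$, where $\nu$ is the largest size of an induced matching of $F$. For graphs $G$ of bounded treewidth $w$ and chromatic number at most $r\le w+1$, the maximum of $\operatorname{cc}(\bar G)$ is $(\frac r2+o(1))\log_2 n$. The proofs cut the graph recursively into many pieces at a time and address the pieces by words of nearly optimal length.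
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{clique} of a graph $H$ is a complete subgraph. A \emph{clique cover} of $H$ is a collection of cliques such that every edge of $H$ lies in at least one of them, and the \emph{clique covering number} $\operatorname{cc}(H)$ is the least size of a clique cover. We study $\operatorname{cc}(\bar G)$, where $\bar G$ is the complement of a sparse graph $G$. Throughout, $\log=\log_2$.

A clique of $\bar G$ is an independent set of $G$, and an edge of $\bar G$ is a pair of distinct non-adjacent vertices of $G$. We say that a set \emph{covers} a pair of vertices if it contains both. Thus $\operatorname{cc}(\bar G)$ is the least number of independent sets of $G$ that cover all non-adjacent pairs, and this is the form in which we work. If $I_1,\dots,I_k$ are such sets and $S_v=\{j: v\in I_j\}$, then for distinct vertices $u,v$,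
\begin{equation}\label{eq:sets}
S_u\cap S_v=\emptyset\iff uv\in E(G).
\end{equation}
So $\operatorname{cc}(\bar G)$ measures how large a ground set is needed to represent adjacency in $G$ as disjointness of sets.

When $G$ is sparse almost all pairs have to be covered, but independent sets are large, and the answer can be very small: for a star with at least two leaves, the set of leaves is a cover of size $1$. For a matching $u_1v_1,\dots,u_\nu v_\nu$ it cannot be bounded. By \eqref{eq:sets}, the set $S_{v_i}$ misses $S_{u_i}$ and meets $S_{u_j}$ for $j\neq i$, so the sets $S_{u_1},\dots,S_{u_\nu}$ are distinct and $2^k\ge\nu$. A forest on $n$ vertices may therefore need $\log n-O(1)$ sets. In the other direction a short random argument (Lemma~\ref{lem:random}) gives $24\log n$ for every forest, and the bound $10.3\log n$ for large $n$ is quoted in \cite{essay}. The question is the constant, and the natural guess is that no forest is asymptotically harder than a matching. This is Conjecture~4.1.6 of \cite{essay}: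
\begin{quote}
There is a function $\epsilon(n)$ of $n$ alone, tending to $0$, such that $\operatorname{cc}(\bar F)\le(1+\epsilon(n))\log n$ for all sufficiently large $n$ and every forest $F$ on $n$ vertices.
\end{quote}
The conjecture is true.

\begin{theorem}\label{thm:forest}
There is an absolute constant $C$ such that every forest $F$ on $n\ge 4$ vertices satisfies
\[
\operatorname{cc}(\bar F)\le\log n+C\sqrt{\log n\,\log\log n}=(1+o(1))\log n .
\]
\end{theorem}

The star shows that $n$ is not the right parameter for an individual forest. The right one is the largest size of an \emph{induced matching}, that is, a set of pairwise disjoint edges no two of which are joined by an edge.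

\begin{theorem}\label{thm:nu}
There is an absolute constant $C'$ with the following property. Let $F$ be a forest and let $\nu$ be the maximum size of an induced matching of $F$. If $\nu\ge4$, then
\[
\log\nu+\tfrac12\log\log\nu\ \le\ \operatorname{cc}(\bar F)\ \le\ \log\nu+C'\sqrt{\log\nu\,\log\log\nu}.
\]
In particular, a matching with $\lfloor n/2\rfloor$ edges shows that the constant $1$ in Theorem~\ref{thm:forest} is sharp.
\end{theorem}

The assumption $\nu\ge4$ makes $\log\log\nu\ge1$. Some such assumption is needed: for two disjoint edges the complement is a $4$-cycle, with clique covering number $4$, while the upper bound would read $1$.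

Two properties of forests drive the proof: they are $2$-colorable, and they fall apart when few vertices are deleted. Both can be relaxed. The definition of treewidth is recalled in Section~\ref{sec:tw}.

\begin{theorem}\label{thm:tw}
Fix $w\ge1$ and $2\le r\le w+1$. Let $f(n)$ be the maximum of $\operatorname{cc}(\bar G)$ over all $n$-vertex graphs $G$ with treewidth at most $w$ and chromatic number $\chi(G)\le r$. Then $f(n)=(\frac r2+o(1))\log n$. For $r=2$, moreover, $f(n)\le\log n+O_w(\sqrt{\log n\,\log\log n})$.
\end{theorem}

The leading constant depends on the number of colors only. The bound on the treewidth cannot simply be dropped: let $G$ be $K_{a,a}$ with a perfect matching $x_1y_1,\dots,x_ay_a$ removed. The only independent set containing $x_i$ and $y_i$ is $\{x_i,y_i\}$, so this bipartite graph needs at least $a=n/2$ sets. The condition $r\le w+1$ loses nothing, because graphs of treewidth at most $w$ are $(w+1)$-colorable. Forests have treewidth at most $1$, so Theorem~\ref{thm:forest} is contained in the case $w=1$, $r=2$ of Theorem~\ref{thm:tw}. We prove it separately, because the decomposition of a tree is simpler and shows what the general one has to achieve.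

\medskip
\noindent\textbf{Conventions.} For a vertex $v$, $N(v)$ is its set of neighbors; for a vertex set $W$, $N(W)$ is the set of vertices \emph{outside} $W$ with a neighbor in $W$. Lists of independent sets may contain repeated or empty sets, which only overstates the count. If $H$ is an induced subgraph of $G$, intersecting each set of a cover with $V(H)$ gives
\begin{equation}\label{eq:mono}
\operatorname{cc}(\bar H)\le\operatorname{cc}(\bar G).
\end{equation}
We write $\Lambda(n)=\sqrt{\log n\,\log\log n}$.

\section{Lower bounds}\label{sec:lower}

Both lower bounds come from the set-pair inequality of Bollob\'as \cite{bollobas}. We include its short proof.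

\begin{lemma}\label{lem:bollobas}
Let $A_1,B_1,\dots,A_N,B_N$ be finite sets with $A_i\cap B_i=\emptyset$ for all $i$ and $A_i\cap B_j\ne\emptyset$ for all $i\neq j$. Then $\sum_i\binom{|A_i|+|B_i|}{|A_i|}^{-1}\le1$. Consequently, if $|A_i|+|B_i|\le k$ for all $i$, where $k$ is an integer, then $N\le\binom{k}{\lfloor k/2\rfloor}$.
\end{lemma}

\begin{proof}
Order the union of all the sets uniformly at random, and let $E_i$ be the event that every element of $A_i$ precedes every element of $B_i$. Its probability is $\binom{|A_i|+|B_i|}{|A_i|}^{-1}$. For $i\ne j$ take $x\in A_i\cap B_j$ and $y\in A_j\cap B_i$. Then $E_i$ puts $x$ before $y$ and $E_j$ puts $y$ before $x$, so the events are disjoint and their probabilities sum to at most $1$. For the consequence, each binomial coefficient in the sum is at most $\binom{k}{\lfloor k/2\rfloor}$.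
\end{proof}

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:nu}]
Take a cover by $k=\operatorname{cc}(\bar F)$ independent sets, with $S_v$ as in \eqref{eq:sets}, and an induced matching $u_1v_1,\dots,u_\nu v_\nu$. Since the matching is induced, $u_i$ and $v_j$ are non-adjacent for $i\ne j$. So the pairs $(S_{u_i},S_{v_i})$ satisfy the hypotheses of Lemma~\ref{lem:bollobas}, and $|S_{u_i}|+|S_{v_i}|\le k$ because the two sets are disjoint subsets of $\{1,\dots,k\}$. Hence $\nu\le\binom{k}{\lfloor k/2\rfloor}$.

We claim that $\binom{k}{\lfloor k/2\rfloor}\le 2^k/\sqrt k$ for $k\ge1$. First, $\binom{2j}{j}\le 4^j/\sqrt{2j+1}$ by induction on $j\ge 0$: passing from $j$ to $j+1$ multiplies the left side by $4\cdot\frac{2j+1}{2j+2}$ and the right side by $4\sqrt{\frac{2j+1}{2j+3}}$, and $(2j+1)(2j+3)\le(2j+2)^2$. This settles even $k$. For $k=2j+1$ we have $\binom{2j+1}{j}=\frac12\binom{2j+2}{j+1}\le 2^{k}/\sqrt{k+2}$.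

Thus $k\ge\log\nu+\frac12\log k$. In particular $k\ge\log\nu$, and inserting this gives $k\ge\log\nu+\frac12\log\log\nu$.
\end{proof}

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:tw}]
Let $G$ consist of $N=\lfloor n/r\rfloor$ disjoint copies of $K_r$ and $n-rN$ isolated vertices. It is $r$-colorable, and its treewidth is at most $r-1\le w$: take one bag for each component and join the bags in a path. Take a cover by $k$ independent sets and let $S_i^1,\dots,S_i^r$ be the sets \eqref{eq:sets} of the vertices of the $i$-th copy. They are pairwise disjoint subsets of $\{1,\dots,k\}$, so the two smallest of them have total size at most $2k/r$. By the pigeonhole principle there are $a\ne b$ such that $|S_i^a|+|S_i^b|\le 2k/r$ for at least $N/\binom r2$ indices $i$. Vertices of different copies are non-adjacent, so Lemma~\ref{lem:bollobas} applies to the pairs $(S_i^a,S_i^b)$ over these $i$ and gives $N/\binom r2\le 2^{2k/r}$. Hence $k\ge\frac r2\log n-O_r(1)$.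
\end{proof}

\section{The idea of the upper bound}\label{sec:idea}

In a forest the two color classes of a proper $2$-coloring cover all pairs of equal color. The work lies in the non-adjacent pairs of opposite colors.

\begin{example}[matchings]\label{ex:matching}
Let $F$ be the matching $u_1v_1,\dots,u_\nu v_\nu$, with $u_i$ of color $0$ and $v_i$ of color $1$. Choose $s$ with $\binom{s}{\lfloor s/2\rfloor}\ge\nu$ and give the edges distinct binary words $x^{1},\dots,x^{\nu}$ of length $s$, each with $\lfloor s/2\rfloor$ ones. For $1\le j\le s$ let $I_j$ take from the $i$-th edge its endpoint of color $x^i_j$. This set is independent. For $i\ne i'$ the ones of $x^{i'}$ do not all stand at ones of $x^i$, so some position $j$ has $x^i_j=0$ and $x^{i'}_j=1$, and then $u_i,v_{i'}\in I_j$. With the color classes this is a cover of size $s+2=\log\nu+O(\log\log\nu)$; see Lemma~\ref{lem:lambda} for the estimate. For $\nu=6$ and the words $0011$, $0101$, $0110$, $1001$, $1010$, $1100$,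
\[
\begin{array}{ll}
I_1=\{u_1,u_2,u_3,v_4,v_5,v_6\}, & I_2=\{u_1,v_2,v_3,u_4,u_5,v_6\},\\
I_3=\{v_1,u_2,v_3,u_4,v_5,u_6\}, & I_4=\{v_1,v_2,u_3,v_4,u_5,u_6\}.
\end{array}
\]
\end{example}

Nothing changes if the edges are replaced by arbitrary trees: let $I_j$ take from the $i$-th tree all its vertices of color $x^i_j$. These sets cover every pair of opposite colors in different trees. For pairs inside one tree, delete a few vertices to break it up and repeat. The trees can be treated in parallel, since independent sets of different components may be united. In terms of words: each vertex receives the concatenation of the words of the nested pieces that contain it, and the cost is the length of the longest concatenation. Three difficulties arise.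

\emph{The number of rounds.} Two pieces need words of length $2$, namely $01$ and $10$. Repeated halving would therefore cost $2\log n$. Shrinking by a large factor $m$ in each round costs $\log m$ plus an overhead $O(\log\log n)$ per round, and there are only about $\log n/\log m$ rounds.

\emph{Unequal pieces.} A tree $B$ may break into one piece of size about $|B|/m$ and about $|B|/2$ single vertices. Words of a common length would cost about $\log|B|$ in this round alone, and the large piece would still have to pay almost as much again. So a piece $B'$ must get a word of length about $\log(|B|/|B'|)$; then the lengths telescope.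

\emph{The deleted vertices.} A deleted vertex is adjacent to several pieces, so its word ends at the moment of deletion, and its pairs with later vertices need other sets.

\begin{example}[a spider]\label{ex:spider}
Let $T$ consist of a center $z$ and $\nu$ legs $z\,a_i\,b_i\,c_i$; let $z,b_i$ have color $0$ and $a_i,c_i$ color $1$. Delete $z$ and give words to the legs as in Example~\ref{ex:matching}. The sets $I_j$ cover the pairs of opposite colors in different legs. Inside a leg the only non-adjacent pair is $a_ic_i$, of equal color. The remaining pairs are $zc_i$, and the one set $\{z,c_1,\dots,c_\nu\}$ covers them all. The total is $s+3$. One set was enough although there are many vertices of color $1$, because they see $\{z\}$ in only two ways: the $a_i$ are adjacent to it and the $c_i$ are not.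
\end{example}

In general we delete, in each round, also all vertices adjacent to those deleted before. Then edges join only vertices deleted in the same or in consecutive rounds. Vertices deleted at least two rounds apart are covered by two sets per round. For the same or consecutive rounds we use the observation of Example~\ref{ex:spider}: a small deleted set is seen in few ways, so the problem reduces to a small graph, where the crude random bound costs only $O(\log m)$. Balancing $\log m$ against the total overhead $\frac{\log n}{\log m}\log\log n$ gives the error term $\Lambda(n)$.

\section{Tools}\label{sec:tools}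

\subsection{Random covers and traces}

A graph is \emph{$w$-degenerate} if its vertices can be ordered so that each has at most $w$ earlier neighbors. Induced subgraphs inherit the ordering. A forest is $1$-degenerate: root each component and order by distance from the root.

\begin{lemma}\label{lem:random}
Let $w\ge1$, $N\ge2$, and let $G$ be a $w$-degenerate graph with at most $N$ vertices. Then $\lceil 2e^2(w+1)^2\ln N\rceil$ independent sets cover all non-adjacent pairs of $G$. If $G$ is a forest, $\lfloor24\log N\rfloor$ sets suffice.
\end{lemma}

\begin{proof}
Fix the ordering. Let $R$ contain each vertex independently with probability $\alpha=\frac1{w+1}$, and let $I$ be the set of $v\in R$ such that no earlier neighbor of $v$ is in $R$. Of two adjacent vertices in $R$ the later one is not in $I$, so $I$ is independent. If $u,v$ are non-adjacent, their earlier neighbors form a set of at most $2w$ vertices that contains neither $u$ nor $v$. Since $(1-\alpha)^{w}=(1+\frac1w)^{-w}\ge e^{-1}$,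
\[
P(u,v\in I)\ \ge\ \alpha^2(1-\alpha)^{2w}\ \ge\ \theta:=e^{-2}(w+1)^{-2}.
\]
For $w=1$ the middle term equals $1/16$, and for forests we take $\theta=1/16$ instead. With $M=\lceil 2\theta^{-1}\ln N\rceil$ independent copies of $I$, the expected number of uncovered pairs is less than $N^2e^{-\theta M}\le1$, so some outcome covers all pairs. For forests $M\le 32\ln N+1<22.2\log N+1\le 24\log N$.
\end{proof}

The next lemma lets us apply this bound when only one side of the problem is small. For a vertex $y$ and a vertex set $X$, the \emph{trace} of $y$ on $X$ is $N(y)\cap X$.

\begin{lemma}\label{lem:trace}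
Let $G$ be $w$-degenerate and let $X,Y$ be disjoint independent sets of $G$. Suppose that the vertices of $Y$ have $\tau$ distinct traces on $X$ and that $|X|+\tau\le N$, where $N\ge2$. Let $q$ be the bound of Lemma~\ref{lem:random} for $N$. Then there are independent sets $I_1,\dots,I_q\subseteq X\cup Y$ that cover all non-adjacent pairs $x\in X$, $y\in Y$.
\end{lemma}

\begin{proof}
Choose one vertex of $Y$ for each trace, let $Y^*$ be the set of chosen vertices, and let $y^*\in Y^*$ be the one with the same trace as $y$. Lemma~\ref{lem:random} gives independent sets $I_1^*,\dots,I_q^*$ covering the non-adjacent pairs of $G[X\cup Y^*]$. Put $I_h=(I_h^*\cap X)\cup\{y\in Y:y^*\in I_h^*\}$. All edges inside $X\cup Y$ run between $X$ and $Y$, and $x\in X$ is adjacent to $y\in Y$ exactly when it is adjacent to $y^*$. So $I_h$ is independent, and if $x,y$ are non-adjacent, then some $I^*_h$ contains $x$ and $y^*$, whence $x,y\in I_h$.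
\end{proof}

\subsection{Cutting a tree into small parts}

\begin{lemma}\label{lem:sep}
Let $m\ge2$ be an integer and let $T$ be a tree with non-negative vertex weights of total $W>0$. There is a set $S\subseteq V(T)$ with $0<|S|<m$ such that every component of $T-S$ has weight at most $W/m$.
\end{lemma}

\begin{proof}
Root $T$. As long as the current tree has weight greater than $W/m$, choose a deepest vertex $v$ whose current subtree ($v$ and its remaining descendants) has weight greater than $W/m$, put $v$ into $S$, and delete that subtree. At least one step is made, because $W>W/m$. The deleted subtrees are disjoint and each weighs more than $W/m$, so $|S|<m$. The vertices outside $S$ are partitioned into the subtrees of the children of each chosen $v$ at the time of its deletion, and the final remainder; each part weighs at most $W/m$, by the choice of $v$ and by the stopping rule. Let $x$ be the parent of $y$, both outside $S$. A deleted subtree that contains $y$ but not $x$ has root $y$, which would put $y$ in $S$. So either neither is ever deleted, or both are deleted in the same step, and then they lie below the same child of $v$. Hence each component of $T-S$ lies in one part.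
\end{proof}

\subsection{Crossing words}

Let $r\ge2$. Two words $x,y$ over the alphabet $\{0,\dots,r-1\}$, possibly of different lengths, are \emph{$r$-crossing} if for every ordered pair of letters $a\neq b$ there is a position $j\le\min(|x|,|y|)$ with $x_j=a$ and $y_j=b$. For $r=2$ this is the property used in Example~\ref{ex:matching}. The relation is symmetric, and it survives extension:
\begin{equation}\label{eq:extend}
\text{if $x,y$ are $r$-crossing, so are $zxx'$ and $zyy'$ for all words $z,x',y'$.}
\end{equation}
For an integer $\ell\ge0$ let $\lambda_r(\ell)$ be the least $s$ such that there are $2^\ell$ pairwise $r$-crossing words of length $s$. Passing to a subfamily shows that $\lambda_r$ is non-decreasing.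

\begin{lemma}\label{lem:lambda}
\begin{itemize}
\item[(a)] $\lambda_2(\ell)\le\ell+2\lceil\log(\ell+2)\rceil$ for all $\ell\ge0$.
\item[(b)] For fixed $r\ge2$, $\lambda_r(\ell)\le(\frac r2+o(1))\ell$ as $\ell\to\infty$. In particular there is a constant $c_r$ with $\lambda_r(\ell)\le c_r(\ell+1)$ for all $\ell\ge0$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Two distinct binary words of length $s$ with the same number of ones are $2$-crossing, since neither set of ones contains the other. The largest of the $s+1$ binomial coefficients satisfies $\binom{s}{\lfloor s/2\rfloor}\ge 2^s/(s+1)$. Let $y=\lceil\log(\ell+2)\rceil\ge1$ and $s=\ell+2y$. Then $2^s/(s+1)\ge2^\ell$ is equivalent to $4^y\ge\ell+2y+1$, which follows by adding $\frac12 4^y\ge2^y\ge\ell+2$ and $\frac124^y\ge 2y$.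

(b) For $r=2$ use (a). Let $r\ge3$. Two partitions of a set into $r$ classes are \emph{qualitatively independent} if every class of one meets every class of the other. Gargano, K\"orner and Vaccaro \cite{gkv} proved that the maximum number $N(s,r)$ of pairwise qualitatively independent $r$-partitions of an $s$-element set satisfies $\frac1s\log N(s,r)\to\frac2r$ as $s\to\infty$. Label the classes of a partition of $\{1,\dots,s\}$ by $0,\dots,r-1$ and let the $j$-th letter of its word be the label of the class of $j$. Qualitatively independent partitions give $r$-crossing words. Given $\epsilon>0$, for all large $s$ we have $\log N(s,r)\ge \frac{2s}{(1+\epsilon)r}$. For large $\ell$ the choice $s=\lceil(1+\epsilon)r\ell/2\rceil$ makes this at least $\ell$, so $\lambda_r(\ell)\le s$. As $\lambda_r$ is non-decreasing it is finite everywhere, and $c_r$ exists.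
\end{proof}

\subsection{Addresses in a hierarchy}\label{sub:address}

We now carry out the telescoping construction of Section~\ref{sec:idea} once, in a form that serves both forests and bounded treewidth. Let $n,m\ge2$ be integers. An \emph{$(n,m)$-hierarchy} is a rooted tree $\mathcal U$ with integer weights $\mu(B)\ge1$ on its nodes such that the root has weight $n$ and, for every node $B$, the weights of its children have sum at most $\mu(B)$ and each is at most $\mu(B)/m$. We write $B\ge B'$ if $B'=B$ or $B'$ is a descendant of $B$, and $B>B'$ if moreover $B\neq B'$. Nodes are \emph{comparable} if $B\ge B'$ or $B'\ge B$. The root has \emph{level} $1$, and the children of a node of level $i$ have level $i+1$. A node of level $i$ has $1\le\mu\le n/m^{i-1}$, so the number $p$ of levels satisfies $p\le1+\log n/\log m$.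

In the applications $n\ge4$ and
\begin{equation}\label{eq:m}
m=\lceil2^{\Lambda}\rceil,\quad \Lambda=\Lambda(n);\qquad\text{then}\qquad \Lambda\le\log m\le2\Lambda,\qquad p\le p\log\log n\le2\Lambda .
\end{equation}
Indeed $\log\log n\ge1$ and $\Lambda\ge 1$, so $\log m\le\Lambda+1\le 2\Lambda$; and $p\log\log n\le\log\log n+\frac{\log n\,\log\log n}{\Lambda}=\log\log n+\Lambda\le2\Lambda$.

\begin{proposition}\label{prop:address}
Let $n\ge4$, $m\ge2$, $r\ge2$, and let $\mathcal U$ be an $(n,m)$-hierarchy with $p$ levels. Let $G$ be a graph with a proper coloring $\varphi:V(G)\to\{0,\dots,r-1\}$, and let $v\mapsto B_v$ be a map from $V(G)$ to the nodes of $\mathcal U$ such that adjacent vertices are mapped to comparable nodes. Then there are $J$ independent sets of $G$ covering all pairs $u,v$ with $\varphi(u)\ne\varphi(v)$ and $B_u,B_v$ incomparable, where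
\[
J\le\log n+(9+5c_2)\,p\log\log n\quad\text{if }r=2,
\]
and, for every $r$,
\[
J\le\bigl(\tfrac r2+\delta_r(m)\bigr)(\log n+p)+5c_r\,p\log\log n .
\]
Here $\delta_r(m)\ge0$ depends only on $r$ and $m$ and tends to $0$ as $m\to\infty$. If $m$ is as in \eqref{eq:m}, then $J\le\log n+O(\Lambda)$ for $r=2$, and $J\le(\frac r2+o(1))\log n$ for every fixed $r$.
\end{proposition}

\begin{proof}
Let $L=\lceil\log n\rceil$. For a child $B'$ of $B$ put $\ell(B')=\lceil\log(\mu(B)/\mu(B'))\rceil$, an integer with $\log m\le\ell(B')\le L$. A child with $\ell(B')=\ell$ has weight at least $2^{-\ell}\mu(B)$, so $B$ has at most $2^\ell$ such children. They can be told apart by words of length $\lambda_r(\ell)$. Words from families of different lengths need not cross, so we let each word be preceded by a short header that encodes $\ell$.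

Fix pairwise $r$-crossing words $A(1),\dots,A(L)$ of length $s_0=\lambda_r(\lceil\log L\rceil)$, and for each $\ell\le L$ a family $\mathcal W_\ell$ of $2^\ell$ pairwise $r$-crossing words of length $\lambda_r(\ell)$. For each node $B$ and each $\ell$, give the children $B'$ of $B$ with $\ell(B')=\ell$ distinct words $\omega(B')\in\mathcal W_\ell$, and let $\sigma(B')=A(\ell(B'))\,\omega(B')$. For distinct children $B',B''$ of $B$ the words $\sigma(B'),\sigma(B'')$ are $r$-crossing by \eqref{eq:extend}: through the headers if $\ell(B')\ne\ell(B'')$, and through the second parts, after a common header, otherwise.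

If $B_1>B_2>\dots>B_i=B$ is the path from the root to $B$, the \emph{address} of $B$ is $U(B)=\sigma(B_2)\cdots\sigma(B_i)$. Let $J$ be the greatest length of an address, and for $1\le j\le J$ put
\[
I_j=\{v:\ |U(B_v)|\ge j\ \text{ and the $j$-th letter of $U(B_v)$ is }\varphi(v)\}.
\]
If $u,v$ are adjacent, then $B_u,B_v$ are comparable, so one address is a prefix of the other and they agree wherever both are defined. As $\varphi(u)\ne\varphi(v)$, not both vertices lie in $I_j$. So $I_j$ is independent. If $B_u,B_v$ are incomparable, let $B$ be their deepest common ancestor and $B'\ge B_u$, $B''\ge B_v$ the distinct children of $B$ above them. The addresses begin with $U(B)\sigma(B')$ and $U(B)\sigma(B'')$, so they are $r$-crossing by \eqref{eq:extend}. If $\varphi(u)\neq\varphi(v)$, some position $j$ shows the letters $\varphi(u)$ and $\varphi(v)$, and $u,v\in I_j$.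

It remains to bound $J$. Along a path $B_1>\dots>B_i$,
\[
\sum_{k=2}^i\ell(B_k)\le\sum_{k=2}^i\Bigl(\log\frac{\mu(B_{k-1})}{\mu(B_k)}+1\Bigr)\le\log n+p .
\]
Since $\log n\ge2$ we have $L+2\le\log n+3\le(\log n)^3$, so $\lceil\log(L+2)\rceil\le4\log\log n$ and $s_0\le c_r(\lceil\log L\rceil+1)\le5c_r\log\log n$. For $r=2$, Lemma~\ref{lem:lambda}(a) gives $|\sigma(B_k)|\le\ell(B_k)+(5c_2+8)\log\log n$, and summing over $k$ gives the first bound. For general $r$ let $\delta_r(m)$ be the least number $\delta\geq 0$ with $\lambda_r(\ell)\le(\frac r2+\delta)\ell$ for all integers $\ell\ge\log m$. It tends to $0$ by Lemma~\ref{lem:lambda}(b). Every $\ell(B_k)$ is at least $\log m$, so $|\sigma(B_k)|\le(\frac r2+\delta_r(m))\ell(B_k)+s_0$, and summing gives the second bound. The last sentence follows from \eqref{eq:m}, since $\Lambda=o(\log n)$ and $m\to\infty$ with $n$.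
\end{proof}

\section{Forests: proof of Theorem~\ref{thm:forest}}\label{sec:forest}

A forest on $n$ vertices is an induced subgraph of a tree on $n+1$ vertices: add a vertex joined to one vertex of each component. For $n\ge4$ we have $\log(n+1)\le\log n+1$ and $\Lambda(n+1)\le2\Lambda(n)$, because $\log(n+1)\le2\log n$ and $\log\log(n+1)\le1+\log\log n\le 2\log\log n$. By \eqref{eq:mono} it suffices to prove the bound for a tree $T$ on $n\ge4$ vertices. Let $V_0,V_1$ be its color classes and let $m$, $\Lambda$ be as in \eqref{eq:m}.

\subsection{Pieces and cores}

We define non-empty connected vertex sets of $T$, called \emph{pieces}, recursively. The first piece is $V(T)$. Given a piece $B$, let $\partial B$ be the set of vertices of $B$ that have a neighbor outside $B$, and let $S\subseteq B$ be given by Lemma~\ref{lem:sep} for the tree $T[B]$ with all weights $1$. The \emph{core} of $B$ is $\Sigma(B)=S\cup\partial B$, and the \emph{children} of $B$ are the vertex sets of the components of $T[B\setminus\Sigma(B)]$; they are again pieces. A child is a connected subset of $B\setminus S$, so it has at most $|B|/m$ vertices, and the children are disjoint. Thus the process stops, and the pieces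 form an $(n,m)$-hierarchy with $\mu(B)=|B|$. Let $p$ be its number of levels.

Each piece $B$ is the disjoint union of its core and its children, hence, by induction, of the cores $\Sigma(B')$ with $B'\le B$. So every vertex $v$ lies in exactly one core $\Sigma(B_v)$, and $v\in B$ if and only if $B_v\le B$. The \emph{level} of $v$ is the level of $B_v$. The set $S$ makes the children small; the set $\partial B$ is there for part (b) of the next lemma, and part (c) shows that we can afford it.

\begin{lemma}\label{lem:pieces}
\begin{itemize}
\item[(a)] If $B'$ is a child of $B$, then $N(B')\subseteq\Sigma(B)$.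
\item[(b)] If $uv\in E(T)$, then $B_u=B_v$ or one of $B_u,B_v$ is a child of the other. In particular $B_u,B_v$ are comparable and the levels of $u,v$ differ by at most $1$.
\item[(c)] A piece $B$ of level $i$ has $|\Sigma(B)|\le im$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) A vertex of $B'$ is not in $\partial B$, so its neighbors lie in $B$. Those outside $B'$ lie in $\Sigma(B)$, since $B'$ is a component of $T[B\setminus\Sigma(B)]$.

(b) Let $B$ be the deepest piece containing $u$ and $v$. If both lie in $\Sigma(B)$, then $B_u=B_v=B$. Otherwise one of them, say $v$, lies in a child $B'$ of $B$, and $u\notin B'$ by the choice of $B$. Then $u\in\Sigma(B)$ by (a), and $v\in\partial B'\subseteq\Sigma(B')$. So $B_u=B$ and $B_v=B'$.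

(c) For $i=1$ we have $\partial B=\emptyset$ and $|\Sigma(B)|<m$. Let $B'$ be a child of $B$. A vertex outside the connected set $B'$ has at most one neighbor in $B'$, since two would close a cycle. Choosing an outside neighbor for each vertex of $\partial B'$ is therefore injective, and $|\partial B'|\le|N(B')|\le|\Sigma(B)|$ by (a). Hence $|\Sigma(B')|\le m+|\Sigma(B)|$.
\end{proof}

\subsection{The cover}

Let $u\ne v$ be non-adjacent. There are four cases: (i) $u,v$ have the same color; or they have different colors and (ii) $B_u,B_v$ are incomparable; (iii) $B_u,B_v$ are comparable and the levels differ by at least $2$; (iv) $B_u,B_v$ are comparable and the levels differ by at most $1$.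

\medskip\noindent\emph{Case (i)} is covered by $V_0$ and $V_1$.

\medskip\noindent\emph{Case (ii).} By Lemma~\ref{lem:pieces}(b), Proposition~\ref{prop:address} applies with $r=2$. It covers these pairs by $J\le\log n+O(\Lambda)$ independent sets.

\medskip\noindent\emph{Case (iii).} For $1\le i\le p$ and $\varepsilon\in\{0,1\}$ let
\[
K_{i,\varepsilon}=\{v\in V_\varepsilon:\ \text{level}\le i\}\cup\{v\in V_{1-\varepsilon}:\ \text{level}\ge i+2\}.
\]
An edge inside $K_{i,\varepsilon}$ would join the two parts, whose levels differ by at least $2$; Lemma~\ref{lem:pieces}(b) excludes this. If $u$ has level $i$ and color $\varepsilon$ and $v$ has level at least $i+2$, then $u,v\in K_{i,\varepsilon}$. These are $2p$ sets.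

\medskip\noindent\emph{Case (iv).} Say $B_u\ge B_v$, and let $B=B_u$ and $u\in V_\varepsilon$. Then $B_v=B$ or $B_v$ is a child of $B$. For a piece $B$ and $\varepsilon\in\{0,1\}$ let $X=\Sigma(B)\cap V_\varepsilon$, and let $Y$ be the set of vertices of $V_{1-\varepsilon}$ that lie in $\Sigma(B)$ or in the core of a child of $B$; thus $u\in X$ and $v\in Y$. The set $X$ is small, but $B$ may have many children, so $Y$ may be large. What is small is the number of traces.

We claim that the vertices of $Y$ have at most $2|X|+1$ traces on $X$. There is one empty trace and there are at most $|X|$ singletons. If traces of size at least $2$ occur, choose one vertex for each, forming a set $Y_2$. The forest $T[X\cup Y_2]$ has at least $2|Y_2|$ and at most $|X|+|Y_2|-1$ edges, so $|Y_2|\le|X|-1$. This proves the claim. By Lemma~\ref{lem:pieces}(c), $|X|+(2|X|+1)\le3pm+1\le4pm$. Lemma~\ref{lem:trace} gives, with $q=\lfloor24\log(4pm)\rfloor$, independent sets $I^{B,\varepsilon}_1,\dots,I^{B,\varepsilon}_q\subseteq X\cup Y$ that cover all non-adjacent pairs in $X\times Y$.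

There are many pieces, so these sets must be merged. The set $I_h^{B,\varepsilon}$ lies inside $B$ and occupies only the level of $B$ and the next one, which suggests merging over every third level. For $\rho\in\{0,1,2\}$, $\varepsilon\in\{0,1\}$ and $1\le h\le q$ let $Z_{\rho,\varepsilon,h}$ be the union of $I_h^{B,\varepsilon}$ over all pieces $B$ whose level is congruent to $\rho$ modulo $3$. Suppose that $x\in I_h^{B,\varepsilon}$ and $y\in I_h^{B^*,\varepsilon}$ are adjacent, with $B,B^*$ in the union. Then $B\ne B^*$. If $B,B^*$ have the same level, they are incomparable, and so are $B_x\le B$ and $B_y\le B^*$, against Lemma~\ref{lem:pieces}(b). Otherwise their levels $i<i^*$ satisfy $i^*\ge i+3$; then $x$ has level at most $i+1$ and $y$ has level at least $i+3$, again against Lemma~\ref{lem:pieces}(b). So the $6q$ sets $Z_{\rho,\varepsilon,h}$ are independent, and they cover all pairs of case (iv).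

\medskip\noindent\emph{The count.} We have used $2+J+2p+6q$ sets. By \eqref{eq:m}, $p\le2\Lambda$ and $\log(4pm)\le 2+p+\log m\le 6\Lambda$. The total is $\log n+O(\Lambda)$ with an absolute implied constant, and Theorem~\ref{thm:forest} is proved. \qed

\section{From the order to the induced matching number}\label{sec:nu}

We prove the upper bound in Theorem~\ref{thm:nu}. Write $\nu(F)$ for the largest size of an induced matching of $F$. A forest can be large with $\nu(F)$ small, as a star is. In a star this happens because many vertices have the same neighborhood, and we show that this is the only reason. Call two vertices \emph{twins} if they have the same neighborhood; this is an equivalence relation, and twins are non-adjacent.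

\begin{lemma}\label{lem:twins}
Let $F$ be a forest and let $F'$ be the subforest induced by one vertex from each twin class. Then $\operatorname{cc}(\bar F)\le\operatorname{cc}(\overline{F'})+2$, and $F'$ has no two distinct twins.
\end{lemma}

\begin{proof}
Let $v'$ be the representative of the class of $v$. From $N(u)=N(u')$ and $N(v)=N(v')$ we get $uv\in E(F)\iff u'v\in E(F)\iff u'v'\in E(F')$. So for each independent set $I$ of $F'$ the set $\{v:v'\in I\}$ is independent in $F$, and these preimages of a cover of $F'$ cover all non-adjacent pairs $u,v$ with $u'\neq v'$. For the pairs with $u'=v'$ take a proper $2$-coloring of $F$ in which all isolated vertices have the same color. Twins then have the same color, because they have a common neighbor or are both isolated, and the two color classes cover them.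

The equivalence above also shows that each neighborhood $N_F(x)$ is a union of twin classes, so it is determined by $N_F(x)\cap V(F')$. Distinct vertices of $F'$ have distinct neighborhoods in $F$, hence in $F'$.
\end{proof}

\begin{lemma}\label{lem:linear}
A forest $H$ without two distinct twins has at most $19\nu(H)+1$ vertices.
\end{lemma}

\begin{proof}
Isolated vertices are twins, so there is at most one. Let $n_1,n_2,n_3$ be the numbers of vertices of degree $1$, degree $2$, and degree at least $3$. A forest has no more edges than vertices; applied to $H$ without its isolated vertex, this gives $\sum(\deg v-2)\le0$, so $n_3\le n_1$. We find one induced matching at the leaves and another among the vertices of degree $2$.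

\emph{Leaves.} Let $M$ be the set of edges that contain a vertex of degree $1$; then $|M|\ge n_1/2$. If two edges $xy,xz$ of $M$ shared a vertex $x$, then $x$ would have degree at least $2$, so $y$ and $z$ would be leaves with the same neighborhood $\{x\}$. Hence $M$ is a matching. In the subforest induced by the ends of $M$, contract each edge of $M$. The result is a forest with vertex set $M$, and its larger color class consists of at least $|M|/2$ edges of $M$ no two of which are joined by an edge. So $\nu(H)\ge n_1/4$.

\emph{Degree $2$.} The vertices of degree $2$ induce a forest of maximum degree at most $2$, whose components are paths $P_1,\dots,P_g$ with $d_1,\dots,d_g$ vertices. Each $P_i$ sends exactly two edges to vertices of degree different from $2$. Replace each $P_i$, with these two edges, by one edge between their outer ends. A loop, a multiple edge or a cycle in the result would come from a cycle of $H$, so we obtain a forest on the $n_1+n_3\le2n_1$ vertices of degree $1$ or at least $3$, with a different edge for each $P_i$. Hence $g\le2n_1$. Taking the first, fourth, seventh, \dots\ edge of a path on $d$ vertices gives an induced matching of size $\lfloor\frac{d+1}3\rfloor\ge\frac{d-1}3$.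 No edge joins different $P_i$, so these matchings combine, and $\nu(H)\ge\sum_i\frac{d_i-1}3\ge(n_2-2n_1)/3$.

Therefore $|V(H)|-1\le 2n_1+n_2\le4n_1+3\nu(H)\le19\nu(H)$.
\end{proof}

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:nu}]
Let $F'$ be as in Lemma~\ref{lem:twins}. It is an induced subgraph of $F$, so $\nu(F')\le\nu$, and it has at most $19\nu+1\le20\nu$ vertices by Lemma~\ref{lem:linear}. Add isolated vertices to reach exactly $20\nu$. By Lemma~\ref{lem:twins}, \eqref{eq:mono} and Theorem~\ref{thm:forest},
\[
\operatorname{cc}(\bar F)\le\log(20\nu)+C\Lambda(20\nu)+2 .
\]
For $\nu\ge4$ we have $20\nu\le\nu^4$, so $\log(20\nu)\le4\log\nu$ and $\log\log(20\nu)\le 2+\log\log\nu\le3\log\log\nu$, whence $\Lambda(20\nu)\le4\Lambda(\nu)$. Also $\log20+2<7\le7\Lambda(\nu)$. So $C'=4C+7$ works.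
\end{proof}

\begin{remark}
For $\nu\le3$ the two lemmas give $|V(F')|\le58$, so $\operatorname{cc}(\bar F)\le\binom{58}{2}+2$ is bounded by an absolute constant.
\end{remark}

\section{Bounded treewidth: the upper bound in Theorem~\ref{thm:tw}}\label{sec:tw}

\subsection{Tree decompositions}

A \emph{tree decomposition} of a graph $G$ is a tree $T$ with a \emph{bag} $\beta_x\subseteq V(G)$ for each $x\in V(T)$, such that for each $v\in V(G)$ the set $T_v=\{x:v\in\beta_x\}$ is non-empty and connected in $T$, and $T_u\cap T_v\neq\emptyset$ whenever $uv\in E(G)$. Its \emph{width} is $\max_x|\beta_x|-1$, and the \emph{treewidth} of $G$ is the least width of a tree decomposition. We speak of \emph{vertices} of $G$ and \emph{nodes} of $T$. A rooted tree has treewidth at most $1$: use the tree itself, and let the bag of $v$ consist of $v$ and its parent. Intersecting the bags with an induced subgraph does not increase the width, so the same holds for forests.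

\begin{lemma}\label{lem:degenerate}
A graph of treewidth at most $w$ is $w$-degenerate, and hence $(w+1)$-colorable.
\end{lemma}

\begin{proof}
Root $T$, let $\tau_v$ be the node of $T_v$ nearest the root, and order the vertices by non-decreasing depth of $\tau_v$. Let $u$ be an earlier neighbor of $v$ and $x\in T_u\cap T_v$. Both $\tau_u$ and $\tau_v$ lie on the path from the root to $x$, and $\tau_u$ is not deeper than $\tau_v$. So $\tau_v$ lies on the path from $\tau_u$ to $x$, which is contained in $T_u$. Thus $u\in\beta_{\tau_v}$, and this bag has at most $w$ vertices other than $v$. Greedy coloring in this order uses at most $w+1$ colors.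
\end{proof}

Let $G$ have $n\ge4$ vertices, a tree decomposition $(T,(\beta_x))$ of width at most $w$, and a proper coloring $\varphi:V(G)\to\{0,\dots,r-1\}$. Let $m$, $\Lambda$ be as in \eqref{eq:m}.

The plan of Section~\ref{sec:forest} breaks at one point. There we added $\partial B$ to the core, which forced edges to join neighboring levels. Now $\partial B$ can be everything: in a path together with one vertex $z$ adjacent to all its vertices (treewidth at most $2$, with bags formed by $z$ and an edge of the path), once $z$ is deleted every remaining vertex has a neighbor outside its piece. So edges may jump many levels. What we can keep is that each piece has a \emph{bounded} number $t$ of outside neighbors. A bound growing with the level, as in Lemma~\ref{lem:pieces}(c), would not do, since $t$ will enter the count as a polynomial factor and not through its logarithm.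

\subsection{Regions and cores}

For a connected set $D\subseteq V(T)$ let $V(D)=\{v\in V(G):T_v\subseteq D\}$. We define recursively \emph{regions}: connected sets $D\subseteq V(T)$ with $V(D)\ne\emptyset$ and $|N_T(D)|\le2$. The first region is $V(T)$.

Let $D$ be a region. Choose $x_v\in T_v$ for each $v\in V(D)$, and give each node $x\in D$ the weight $|\{v\in V(D):x_v=x\}|$. Lemma~\ref{lem:sep} for $T[D]$ yields $S_0\subseteq D$ with $0<|S_0|<m$. Let $\partial D$ be the set of nodes of $D$ with a neighbor outside $D$. Each node outside the connected set $D$ has at most one neighbor in $D$, so $|\partial D|\le|N_T(D)|\le2$. Put $S_1=S_0\cup\partial D$, so $|S_1|\le m+1$. A component of $T[D\setminus S_1]$ may be adjacent to many nodes of $S_1$; to prevent this we also delete branch points. Let $M$ be the minimal subtree of $T[D]$ containing $S_1$, and let $S(D)$ consist of $S_1$ and all nodes of degree at least $3$ in $M$. The leaves of $M$ lie in $S_1$, and a tree has no more nodes of degree at least $3$ than leaves, so $|S(D)|\le2(m+1)$. The \emph{children} of $D$ are the components $D'$ of $T[D\setminus S(D)]$ with $V(D')\ne\emptyset$, and the \emph{core} of $D$ is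
\[
\Sigma(D)=\{v\in V(D):T_v\cap S(D)\neq\emptyset\}.
\]

\begin{lemma}\label{lem:regions}
Let $D$ be a region, $t=2(w+1)$ and $\sigma=2(w+1)(m+1)$.
\begin{itemize}
\item[(a)] Each child $D'$ has $|N_T(D')|\le2$, so it is a region, and $|V(D')|\le|V(D)|/m$.
\item[(b)] $V(D)$ is the disjoint union of $\Sigma(D)$ and the sets $V(D')$ over the children $D'$, and no edge of $G$ joins $V(D')$ to $V(D'')$ for distinct children.
\item[(c)] $|\Sigma(D)|\le\sigma$.
\item[(d)] $|N_G(V(D))|\le t$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Nodes of $D'$ are not in $\partial D$, so their neighbors lie in $D$, and $N_T(D')\subseteq S(D)$. Suppose that $x,y,z\in N_T(D')$ are distinct. Since $D'$ is connected, the path in $T$ between any two of them has all its inner nodes in $D'$. Let $g$ be the last common node of the paths from $x$ to $y$ and from $x$ to $z$. The paths from $g$ to $x,y,z$ pairwise share only $g$, so $g$ lies on all three paths between $x,y,z$, that is, in $(D'\cup\{x,y\})\cap(D'\cup\{y,z\})\cap(D'\cup\{x,z\})=D'$. The subtree $M$ contains $x,y,z\in S(D)$, hence the three paths, so $g$ has degree at least $3$ in $M$. Then $g\in S(D)$, which contradicts $g\in D'$. For the size, $D'$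 is a connected subset of $D\setminus S_0$, so it has weight at most $|V(D)|/m$, and every $v\in V(D')$ has $x_v\in D'$.

(b) If $v\in V(D)\setminus\Sigma(D)$, then $T_v$ is a non-empty connected subset of $D\setminus S(D)$, so it lies in exactly one component. If $u\in V(D')$ and $v\in V(D'')$, then $T_u\cap T_v=\emptyset$, so they are non-adjacent.

(c) Each vertex of $\Sigma(D)$ lies in one of at most $2(m+1)$ bags of size at most $w+1$.

(d) Let $u\notin V(D)$ be adjacent to $v\in V(D)$. Then $T_u$ meets $T_v\subseteq D$ but is not contained in $D$. Being connected, it contains a node of $N_T(D)$. So $u$ lies in one of at most two bags.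
\end{proof}

By (a) and (b) the regions form an $(n,m)$-hierarchy with $\mu(D)=|V(D)|$; let $p$ be its number of levels. By (b) and induction, $V(D)$ is the disjoint union of the cores $\Sigma(E)$ with $E\le D$. So each vertex $v$ lies in exactly one core $\Sigma(D_v)$, and $v\in V(D)$ if and only if $D_v\le D$. The \emph{level} of $v$ is that of $D_v$. Moreover,
\begin{equation}\label{eq:comparable}
\text{if $uv\in E(G)$, then $D_u$ and $D_v$ are comparable.}
\end{equation}
Indeed, let $D$ be the deepest region with $u,v\in V(D)$. By (b) they cannot lie in distinct children, so one of them, say $u$, is in $\Sigma(D)$, and $D_u=D\ge D_v$.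

\subsection{Classes of regions}

In a tree, residues of levels modulo $3$ told us which local covers could be merged. Here we record directly which cores a region is attached to, and color the regions accordingly. Let
\[
\operatorname{out}(D)=\{F:\ \Sigma(F)\cap N_G(V(D))\ne\emptyset\},
\]
a set of at most $t$ regions by Lemma~\ref{lem:regions}(d). We will use two facts. First, if $F>D$ then $\Sigma(F)\cap V(D)=\emptyset$, so
\begin{equation}\label{eq:out}
\text{if $F>D$ and a vertex of $\Sigma(F)$ has a neighbor in $V(D)$, then $F\in\operatorname{out}(D)$.}
\end{equation}
Second, every $F\in\operatorname{out}(D)$ satisfies $F>D$. To see this let $u\in\Sigma(F)\setminus V(D)$ be adjacent to $v\in\Sigma(E)$ with $E\le D$. As $u\notin V(D)$, we have $F\not\le D$, and so $F\not\le E$. By \eqref{eq:comparable}, $F>E$. Now $F$ and $D$ both lie on the path from the root to $E$, so they are comparable, and $F>D$.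

\begin{lemma}\label{lem:classes}
Let $c=t^2+t+1$. The regions can be divided into $c$ classes so that distinct regions $D,D^*$ lie in different classes whenever
\begin{itemize}
\item[(a)] $D^*\in\operatorname{out}(D)$, or
\item[(b)] $D^*\in\operatorname{out}(E)$ for some $E\in\operatorname{out}(D)$, or
\item[(c)] $D,D^*\in\operatorname{out}(E)$ for some region $E$.
\end{itemize}
\end{lemma}

\begin{proof}
Treat the regions in order of level. For a region $D$, the regions $D^*$ in (a) and (b) number at most $t+t^2$ and satisfy $D^*>D$, so they have been treated, and some class is free for $D$. This secures (a) and (b). In (c) both regions are above $E$, so they are comparable, say $D^*>D>E$. Some vertex of $\Sigma(D^*)$ has a neighbor in $V(E)\subseteq V(D)$, so $D^*\in\operatorname{out}(D)$ by \eqref{eq:out}, and (a) applies.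
\end{proof}

\subsection{The cover}

Let $u\ne v$ be non-adjacent. If $\varphi(u)=\varphi(v)$, the pair is covered by one of the $r$ color classes. If the colors differ and $D_u,D_v$ are incomparable, it is covered by one of the $J$ sets of Proposition~\ref{prop:address}, which applies by \eqref{eq:comparable}. There remain the pairs with
\begin{equation}\label{eq:nested}
\varphi(u)=a\neq b=\varphi(v),\qquad D=D_u\ge D_v .
\end{equation}
For an ordered pair of colors $a\ne b$ and a region $D$ put
\[
X(D)=\{x\in\Sigma(D):\varphi(x)=a\},\qquad Y(D)=\{y\in V(D):\varphi(y)=b,\ N(y)\cap X(D)\ne\emptyset\}.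
\]
In \eqref{eq:nested}, $u\in X(D)$ and $v\in V(D)$. The distinction between far and near levels is replaced by the distinction between $v\notin Y(D)$ and $v\in Y(D)$.

\medskip\noindent\emph{The case $v\notin Y(D)$.} For $a\neq b$ and $1\le i\le p$ let $K_{a,b,i}$ consist of all vertices of level $i$ and color $a$, together with all vertices of level at least $i$ and color $b$ that have no neighbor of level $i$ and color $a$. It is independent by construction. In \eqref{eq:nested} let $i$ be the level of $D$; then $v$ has level at least $i$. Let $z$ be a neighbor of $v$ of level $i$. By \eqref{eq:comparable}, $D_z$ is comparable to $D_v$, and $D_z<D_v$ would give $z$ a level greater than $i$. So $D_z$ is the region of level $i$ with $D_z\ge D_v$, which is $D$. Hence, if $v$ has no neighbor in $X(D)$, it has no neighbor of level $i$ and color $a$, and $u,v\in K_{a,b,i}$. These are $r(r-1)p$ sets.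

\medskip\noindent\emph{The case $v\in Y(D)$.} Fix $a\neq b$. We count traces of $Y(D)$ on $X(D)$. The vertices $y\in\Sigma(D)$ give at most $\sigma$ traces. If $y\in V(D')$ for a child $D'$, its trace lies in $N_G(V(D'))$ and so has at most $t$ elements. A set $X$ has at most $(|X|+1)^t$ subsets of size at most $t$, since each is the set of entries from $X$ of a sequence of length $t$ over $X$ and one extra symbol. So $|X(D)|$ plus the number of traces is at most $N_0=2\sigma+(\sigma+1)^t$, and $\ln N_0=O_w(\log m)$. By Lemmas~\ref{lem:degenerate} and~\ref{lem:trace}, with $q=\lceil2e^2(w+1)^2\ln N_0\rceil=O_w(\log m)$, there are independent sets $I_1^D,\dots,I_q^D\subseteq X(D)\cup Y(D)$ covering all non-adjacent pairs in $X(D)\times Y(D)$. For each class $\kappa$ of Lemma~\ref{lem:classes} and each $h\le q$ let $Z_{\kappa,h}$ be the union of $I_h^D$ over all regions $D$ of class $\kappa$. Over all $a\ne b$ these are $r(r-1)cq$ sets, and they cover all pairs of this case.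

It remains to see that $Z_{\kappa,h}$ is independent. This is where the condition $N(y)\cap X(D)\neq\emptyset$ in the definition of $Y(D)$ is used: it ties $D$ to $D_y$ through the relation $\operatorname{out}$. Suppose that two vertices of $Z_{\kappa,h}$ are adjacent. One, $x$, has color $a$ and the other, $y$, has color $b$. Say $x\in I_h^D$ and $y\in I_h^{D^*}$, with $D,D^*$ of class $\kappa$. Then $D\ne D^*$, $x\in\Sigma(D)$ and $y\in Y(D^*)$. Let $E=D_y$. Then $E\le D^*$, and since $y\in V(E)$ has a neighbor in $\Sigma(D^*)$, \eqref{eq:out} gives
\begin{equation}\label{eq:alt}
D^*=E\quad\text{or}\quad D^*\in\operatorname{out}(E).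
\end{equation}
By \eqref{eq:comparable}, $D$ and $E$ are comparable.
\begin{itemize}
\item If $D>E$, then $D\in\operatorname{out}(E)$ by \eqref{eq:out}, as $x\in\Sigma(D)$ is adjacent to $y\in V(E)$. By \eqref{eq:alt}, either $D\in\operatorname{out}(D^*)$ or $D,D^*\in\operatorname{out}(E)$, against Lemma~\ref{lem:classes}(a) or (c).
\item If $D=E$, then $D^*\neq E$, so $D^*\in\operatorname{out}(D)$ by \eqref{eq:alt}, against Lemma~\ref{lem:classes}(a).
\item If $D<E$, then $E\in\operatorname{out}(D)$ by \eqref{eq:out}, as $y\in\Sigma(E)$ is adjacent to $x\in V(D)$. By \eqref{eq:alt}, either $D^*\in\operatorname{out}(D)$, or $D^*\in\operatorname{out}(E)$ with $E\in\operatorname{out}(D)$, against Lemma~\ref{lem:classes}(a) or (b).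
\end{itemize}

\medskip\noindent\emph{The count.} We have used $r+J+r(r-1)p+r(r-1)cq$ sets. Here $r\le w+1$, the number $c$ depends only on $w$, and $p\le2\Lambda$ and $q=O_w(\Lambda)$ by \eqref{eq:m}. So the total is $J+O_w(\Lambda)$. By Proposition~\ref{prop:address} this is at most $\log n+O_w(\Lambda)$ for $r=2$ and at most $(\frac r2+o(1))\log n$ for every $r$. Together with the lower bound of Section~\ref{sec:lower}, this proves Theorem~\ref{thm:tw}. \qed

\begin{thebibliography}{9}

\bibitem{bollobas}
Bollob\'as, Acta Math. Acad. Sci. Hungar. 16 (1965).

\bibitem{essay}
\emph{Clique partitions and coverings of graphs},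
\texttt{https://\allowbreak uwaterloo.ca/\allowbreak combinatorics-and-optimization/\allowbreak sites/\allowbreak default/\allowbreak files/\allowbreak uploads/\allowbreak documents/\allowbreak mike-cavers.pdf}

\bibitem{gkv}
Gargano, K\"orner and Vaccaro, \emph{Sperner capacities}, Graphs Combin. 9 (1993) 31--46.

\end{thebibliography}
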